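# A finite monoid with an infinite irredundant basis of monoid identities

## 1. Monoid identities, bases and irredundant systems

Words are finite strings over a fixed countable alphabet of letters (variables). The empty word, written $1$, is a word. A substitution $\theta$ maps letters to words, possibly empty, and extends to all words by $\theta(uv)=\theta(u)\theta(v)$.

**Definition 1.1 (monoid identity, consequence).** A monoid identity is a formal equality $u\approx v$ of words. It holds in a monoid $M$ if both sides take the same value for every assignment of elements of $M$ to the letters. For a set $\Sigma$ of monoid identities, $\operatorname{Id}\Sigma$ is the set of all monoid identities that hold in every monoid satisfying $\Sigma$; these are the consequences of $\Sigma$.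

We use the completeness theorem of equational logic: $u\approx v\in\operatorname{Id}\Sigma$ if and only if $u$ and $v$ are joined by a finite chain of *elementary steps* $p\,\theta(a)\,q\leftrightarrow p\,\theta(b)\,q$, where $a\approx b$ is in $\Sigma$, $\theta$ is a substitution and $p,q$ are words.

*Example.* The identity $x^2t\approx tx^2$ is a consequence of $xyxyt\approx txyxy$: substitute $1$ for $y$. For monoid identities one may always delete a letter from both sides in this way. For semigroup identities one may not, since the empty word is not available there.

**Definition 1.2 (identity basis).** A set $\Sigma$ of monoid identities is an identity basis of $M$ if $\operatorname{Id}\Sigma$ is exactly the set of monoid identities that hold in $M$.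

*Example.* $\{xy\approx yx,\ x^2\approx x\}$ is a basis of the multiplicative monoid $\{0,1\}$. Indeed, $u\approx v$ holds in $\{0,1\}$ iff $u$ and $v$ contain the same letters, and the two identities reduce any word to the product of its distinct letters, in any order.

**Definition 1.3 (irredundant system).** A set $\Sigma$ of monoid identities is irredundant if $\operatorname{Id}\Sigma'\subsetneq\operatorname{Id}\Sigma$ for each proper subset $\Sigma'\subsetneq\Sigma$. Equivalently, no $\sigma\in\Sigma$ lies in $\operatorname{Id}(\Sigma\setminus\{\sigma\})$.

*Example.* $\{xy\approx yx,\ x^2\approx x\}$ is irredundant. The first identity has equally many occurrences of each letter on both sides, a property that passes to its consequences and that $x^2\approx x$ lacks. The second does not imply the first, because $\{1,a,b\}$ with $a^2=ab=a$ and $b^2=ba=b$ is a noncommutative monoid satisfying $x^2\approx x$. On the other hand $\{xy\approx yx,\ x^2\approx 1\}$ is redundant: a monoid with $x^2\approx1$ is a group of exponent dividing $2$, hence commutative.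

**Definition 1.4 (varieties, relatively free monoids).** The monoid variety $V$ defined by $\Sigma$ is the class of all monoids satisfying $\Sigma$. It is finitely based if a finite set of identities defines it. The relatively free monoid of rank $r$ in $V$, written $F_r$, is the set of words over $r$ letters modulo the congruence "$u\approx v\in\operatorname{Id}\Sigma$".

We recall two textbook facts. First, $F_r$ satisfies $\Sigma$, and an identity in at most $r$ letters holds in $F_r$ iff it is in $\operatorname{Id}\Sigma$ (evaluate it at the generators). Second, by Birkhoff's theorem a monoid $P$ generates $V$ iff the identities of $P$ are exactly $\operatorname{Id}\Sigma$.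

*Example.* For $\Sigma=\{xy\approx yx,\ x^2\approx x\}$, $F_r$ is the monoid of subsets of an $r$-element set under union, with $2^r$ elements.

Now the question can be posed. Call a monoid *aperiodic* here if it satisfies $x^k\approx x^{k+1}$ for some $k$.

**Question.** Is there a finite monoid with an infinite irredundant basis of monoid identities?

The question is taken from "The Finite Basis Problem for Finite Semigroups". Its background is Jackson [2005b], where it is shown that there are finite semigroups with an infinite irredundant identity basis in the semigroup sense; the simplest example there is a 9-element monoid $\mathbf S(\{xyxy\})$. All examples there are finite monoids, and for some of them it is proved there that they have an infinite irredundant basis as semigroups but no such basis as monoids. We shall see that the answer to the question is yes.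

One necessary condition is immediate. If $\Sigma$ is an infinite irredundant basis of $M$, then $M$ has no finite basis: each identity of a finite basis is derived from finitely many members of $\Sigma$, so some finite, hence proper, part of $\Sigma$ would have the same consequences as $\Sigma$.

## 2. Chains under deletion, and words with two marked ends

**Notation.** $\operatorname{con}(u)$ is the set of letters occurring in $u$, and $u[A]$ is $u$ with all letters outside $A$ deleted. We write $u[a,b]$ for $u[\{a,b\}]$ and so on. Since deletion is a substitution, $u\approx v\in \operatorname{Id}\Sigma$ implies $u[A]\approx v[A]\in\operatorname{Id}\Sigma$.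

To get a *finite* monoid we shall use the following criterion.

**Lemma 2.1.** *Let $r\ge1$ and suppose that (a) the words over $r$ letters fall into finitely many classes modulo $\operatorname{Id}\Sigma$, and (b) $u\approx v\in\operatorname{Id}\Sigma$ whenever $u[A]\approx v[A]\in\operatorname{Id}\Sigma$ for all sets $A$ of at most $r$ letters. Then $F_r$ is finite and $\Sigma$ is a basis of $F_r$.*

*Proof.* Finiteness is (a). $F_r$ satisfies $\Sigma$. If $u\approx v$ holds in $F_r$, then for $|A|\le r$ the identity $u[A]\approx v[A]$ also holds in $F_r$ and has at most $r$ letters, so it is in $\operatorname{Id}\Sigma$. Then $u\approx v\in\operatorname{Id}\Sigma$ by (b). $\square$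

So we need an infinite irredundant $\Sigma$ whose consequences can be recognized from boundedly many letters at a time. A natural attempt is to demand that certain longer and longer words commute with everything. A natural sequence of words is
$$v_m=x_1(x_2x_1)(x_3x_2)\cdots(x_mx_{m-1})x_m,\qquad v_2=x_1x_2x_1x_2,\quad v_3=x_1x_2x_1x_3x_2x_3 ,$$
where each letter interlocks with the next. Take the identities $v_mt\approx tv_m$.

This attempt fails at one precise point. Deleting $x_m$ from $v_m$ leaves $v_{m-1}$, so $v_mt\approx tv_m$ implies $v_{m-1}t\approx tv_{m-1}$. The identities form a chain, and in any infinite set of them each follows from a longer one. Marking the first end of the chain by an extra letter does not help, as long as the other end can still be shortened by deleting $x_m$. So we mark *both* ends. Fix letters $x_1,x_2,\dots,s,s',t$ and for $m\ge4$ put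
$$w_m=x_1\cdot x_2\,s\,x_1\,s\cdot x_3x_2\cdot x_4x_3\cdots x_{m-1}x_{m-2}\cdot s'\,x_m\,s'\,x_{m-1}\cdot x_m ,$$
that is, $v_m$ with $(x_2x_1)$ replaced by $x_2sx_1s$ and $(x_mx_{m-1})$ by $s'x_ms'x_{m-1}$. For instance
$$w_4=x_1\,x_2sx_1s\,x_3x_2\,s'x_4s'x_3\,x_4 .$$
Let
$$\varphi_1:\ xyxzx\approx x^3yz,\qquad \varphi_2:\ x^3\approx x^4,\qquad \sigma_m:\ w_mt\approx tw_m,$$
and for $\varnothing\ne S\subseteq\{4,5,\dots\}$ let $\Sigma_S=\{\varphi_1,\varphi_2\}\cup\{\sigma_m:m\in S\}$. Put $\Sigma=\Sigma_{\{4,5,\dots\}}$.

**Theorem A.** *Let $M$ be the relatively free monoid of rank $12$ in the monoid variety defined by $\Sigma$. Then $M$ is finite, and $\Sigma=\{\varphi_1,\varphi_2,\sigma_4,\sigma_5,\dots\}$ is an infinite irredundant basis of monoid identities of $M$. Moreover $M$ is aperiodic with central idempotents.*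

**Theorem B.** *Let $V_S$ be the monoid variety defined by $\Sigma_S$, where $\varnothing\ne S\subseteq\{4,5,\dots\}$. Each $\Sigma_S$ is irredundant, and the varieties $V_S$ are pairwise distinct. $V_S$ is finitely based iff $S$ is finite. $V_S$ is generated by a finite monoid iff $S$ is finite or cofinite. Hence each cofinite $S$ yields a finite monoid with the infinite irredundant monoid identity basis $\Sigma_S$.*

The last equivalence in Theorem B shows that two marked ends alone are not enough: for an infinite set with infinite complement, such as $S=\{4,6,8,\dots\}$, the system is infinite and irredundant but no finite monoid generates $V_S$. If *all* $w_m$ are made central, then "being a piece of some $w_m$" can be checked on five letters at a time (Proposition 11.1), and this gives the finiteness.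

## 3. Small words by hand

Here $\Sigma'$ is any set of identities containing $\varphi_1,\varphi_2$ and having $x^2t\approx tx^2$ as a consequence. Each $\Sigma_S$ qualifies: delete from some $\sigma_m$ all letters except $x_1$ and $t$.

**Step 1: three occurrences of a letter can be extracted.** The purpose is to see that only letters occurring at most twice matter. Modulo $\Sigma'$,
$$yx^3=yx^2\cdot x\approx x^2yx\approx x^3y ,$$
where the last step is $\varphi_1$ with its letter $y$ deleted (giving $x^2zx\approx x^3z$) and $z$ renamed $y$. So cubes of letters are central. If $x$ occurs at least three times in $u=axbxcxd$, then $u\approx a\,x^3bc\,d\approx x^3abcd$. Any further $x$ is absorbed: $x^3exf\approx ex^4f\approx ex^3f\approx x^3ef$. Doing this for every letter with at least three occurrences we obtain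
$$u\approx y_1^3\cdots y_r^3\,u^\circ, \tag{3.1}$$
where $y_1,\dots,y_r$ are the letters occurring at least three times, in any order, and $u^\circ$ is $u$ with these letters deleted. In particular, over $r$ letters there are only finitely many classes, because $|u^\circ|\le 2r$.

**Step 2: what moves and what is stuck.** We look at words whose letters occur at most twice, modulo $\Sigma$. First, $xyyx\approx x^2y^2$, since $y^2$ is central. Next, no nontrivial elementary step applies to $xyxy$. It has no nonempty cube as a factor, and $\varphi_1$ with $\theta(x)\neq1$ needs a letter occurring three times (with $\theta(x)=1$ both sides are $\theta(y)\theta(z)$). In a factor $\theta(w_m)\ne1$ each letter occurs at least twice, and the only nonempty factor of $xyxy$ with this property is the whole word, so that $\theta(t)=1$ and nothing changes. Hence $xyxy$ equals no other word modulo $\Sigma$. In the same way $xtx$ and $xytxy$ are stuck: they have no nonempty factor in which every letter occurs twice or more. On the other hand $xyxyt\approx txyxy$, as one sees by deleting all letters but $x_1,x_2,t$ from $\sigma_4$.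

So there are two phenomena. Whether two double letters interlock matters ($xyxy$ against $xyyx$). And a block of interlocking double letters moves freely if its shape is permitted and nothing immovable sits inside it; a linear letter between two $x$'s pins them down. The next sections make this exact.

## 4. Overlaps, components and gaps

**Definition 4.1 (linear, double, multiple, light).** A letter is linear, double or multiple in $u$ if it occurs $1$, $2$, or at least $3$ times. Linear and double letters are light. $u^\circ$ is $u$ with all multiple letters deleted.

*Example.* In $xyxzxy$ the letter $x$ is multiple, $y$ double, $z$ linear, and $u^\circ=yzy$.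

A word is determined by the numbers of occurrences of its letters and its two-letter projections $u[a,b]$: they tell, for all $a,b,i,j$, whether the $i$-th $a$ precedes the $j$-th $b$.

**Definition 4.2 (overlap, graph, components, inside).** Distinct double letters $x,y$ overlap in $u$ if $u[x,y]\in\{xyxy,yxyx\}$; we write $x\to y$ if $u[x,y]=xyxy$. $G(u)$ is the graph on the light letters of $u$ whose edges are the overlapping pairs. Its components are the components of $u$. For a double letter $x$ and a light $y\ne x$, $y$ is inside $x$ if all occurrences of $y$ lie between the two occurrences of $x$, and outside $x$ if none do.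

If $y$ does not overlap $x$, exactly one of "inside" and "outside" holds. A component is either a single linear letter (a *linear component*) or consists of double letters.

*Example.* Let $u=xyxtzzy$. Then $x\to y$, and there are no other overlaps; the components are $\{x,y\}$, $\{t\}$, $\{z\}$. Both $t$ and $z$ are inside $y$ and outside $x$.

**Definition 4.3 (closed, connected).** A word is closed if every letter in it occurs exactly twice. It is connected if it is nonempty, closed and its graph $G$ is connected.

*Example.* $xyxy$ and $xx$ are connected; $xxyy$ and $xyyx$ are closed but not connected. If $C$ is a component of $u$ consisting of double letters, then $u[C]$ is connected.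

**Fact 4.4.** *Let $x$ be double in $u$ and let $Y$ be a set of letters inducing a connected subgraph of $G(u)$, no letter of which equals or overlaps $x$. Then all of $Y$ is inside $x$ or all of $Y$ is outside $x$.*

*Proof.* If $y\in Y$ is inside $x$ and $z\in Y$ overlaps $y$, then $z$ has an occurrence between the two $y$'s, hence between the two $x$'s. So $z$ is not outside $x$, hence inside. Spread this along paths in $Y$. $\square$

**Fact 4.5.** *A connected word has no nonempty proper closed factor. Consequently every nonempty proper factor contains some letter exactly once.*

*Proof.* Let $F$ be a nonempty closed factor. A letter of $F$ has both its occurrences in $F$, and a letter not in $F$ has none between them. So letters of $F$ do not overlap letters outside $F$. By connectedness $F$ contains all letters, twice each, so it is the whole word. A factor containing no letter exactly once is closed, which gives the second claim. $\square$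

**Definition 4.6 (gaps).** Let all letters of $u$ be light, let $C$ be a component with $u[C]=c_1\cdots c_k$, and write $u=V_0c_1V_1c_2\cdots c_kV_k$. The $V_i$ are the gaps of $C$, and $V_1,\dots,V_{k-1}$ are the inner gaps.

*Example.* For $u=xyxtzzy$ and $C=\{x,y\}$ we have $c_1c_2c_3c_4=xyxy$, $V_3=tzz$, and the other gaps are empty. A linear component has no inner gaps.

**Fact 4.7.** *Let all letters of $u$ be light. For distinct components $C,D$ exactly one of the following holds: $D$ lies in a single inner gap of $C$ ("$D$ is inside $C$"); $C$ is inside $D$; $C$ is entirely left of $D$; $C$ is entirely right of $D$.*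

*Proof.* Looking at whether the first and the last occurrence of letters of $C\cup D$ belong to $C$ or to $D$, we see that the four cases exclude each other.

Suppose $D$ has occurrences in $V_i$ and $V_j$ with $i<j$. We claim $(i,j)=(0,k)$. If $C$ is linear, then $k=1$ and this is clear. Otherwise $u[C]$ is connected. If some $x\in C$ occurred exactly once in $c_{i+1}\cdots c_j$, then exactly one of $V_i,V_j$ would lie between the two $x$'s. So some letter of $D$ would have an occurrence between them and some letter of $D$ an occurrence not between them, contradicting Fact 4.4 with $Y=D$. So the nonempty factor $c_{i+1}\cdots c_j$ is closed, and by Fact 4.5 it is all of $u[C]$.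

Hence either $D$ lies in one gap of $C$, and then $D$ is inside $C$, or left or right of $C$; or $D$ lies in $V_0$ and $V_k$ and meets both. In the latter case $D$ has occurrences before and after all of $C$. Apply the same dichotomy with the roles exchanged: $C$ lies in a single gap of $D$, or $C$ meets both the first and the last gap of $D$. The second is impossible, as $C$ has no occurrence before all of $D$. So $C$ lies in a single gap of $D$, and this gap is inner. $\square$

*Transitivity.* If $D$ lies in the inner gap $V_i$ of $C$ and $E$ is inside $D$, then $E$ lies between two occurrences of letters of $D$, hence in $V_i$. So "inside" is transitive, and $E$ lies in the same gap of $C$ as $D$.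

**Fact 4.8.** *Let $u[C]=c_1\cdots c_k$ be connected, and for $1\le i<k$ let $X_i\subseteq C$ be the set of letters occurring exactly once in $c_1\cdots c_i$ (the letters* covering *gap $i$). Then $X_i\ne\varnothing$, and the $X_i$ are pairwise distinct.*

*Proof.* If $X_i=\varnothing$, then $c_1\cdots c_i$ is closed. If $X_i=X_j$ with $i<j$, then no letter occurs exactly once in $c_{i+1}\cdots c_j$ (such a letter would lie in exactly one of $X_i,X_j$), so this factor is closed. Both contradict Fact 4.5. $\square$

*Example.* For $u[C]=xyxy$: $X_1=\{x\}$, $X_2=\{x,y\}$, $X_3=\{y\}$.

**Fact 4.9.** *A component $D$ inside $C$ in gap $i$ is inside exactly those $x\in C$ that lie in $X_i$. Conversely, if $D$ is inside some letter $x\in C$, then $D$ is inside $C$.*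

*Proof.* Gap $i$ lies between the two $x$'s iff $x\in X_i$. For the second claim, $D$ has a letter of $C$ before all of it and a letter of $C$ after all of it, which excludes the three other cases of Fact 4.7. $\square$

## 5. Rebuilding a connected word from triples of letters

The next lemma reduces questions about a connected word to its connected projections on at most three letters. Two letters are not enough: in $bacbca$ and $bcabac$ we have $b\to a$, $b\to c$, and $a,c$ do not overlap, but the words differ.

**Lemma 5.1 (reconstruction).** *Let $w,w'$ be connected words with the same content and $G(w)=G(w')$, and let $w[B]=w'[B]$ whenever $|B|\le3$ and $B$ induces a connected subgraph. Then $w=w'$.*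

*Proof.* We show $w[a,b]=w'[a,b]$ for distinct $a,b$ by induction on their distance $m$ in $G=G(w)$. For $m\le2$ this is given (take $B$ to be a shortest path). Let $m\ge3$ and let $a=z_0,z_1,\dots,z_m=b$ be a shortest path.

**Step 1: nested positions.** No letter of $z_0,\dots,z_{m-2}$ equals or overlaps $b$. By Fact 4.4, $a$ is inside $b$ iff $z_{m-2}$ is inside $b$. Since $z_{m-2}$ and $b$ have distance $2$, this holds in $w$ iff it holds in $w'$. Symmetrically, with $z_2,\dots,z_m$, $b$ is inside $a$ in $w$ iff in $w'$. If one of these holds, $w[a,b]=w'[a,b]$ (it is $baab$ or $abba$).

**Step 2: disjoint positions.** Suppose neither holds. Then in each of the two words $a$ is left or right of $b$, and we must see that the side is the same. Let $z=z_{m-1}$. By induction $w[a,z]=w'[a,z]$, and $a,z$ do not overlap as $m-1\ge2$. If $a$ is left of $z$, then $b$ cannot be left of $a$, since $b$ would be left of $z$ and not overlap it; so $a$ is left of $b$. Dually, if $a$ is right of $z$, then $a$ is right of $b$. If $z$ were inside $a$, then $b$, which overlaps $z$, would have an occurrence between the $z$'s, hence between the $a$'s, and would be inside $a$, which is excluded. If $a$ is inside $z$, there are two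 cases. When $z\to b$, the last $b$ comes after the last $z$, so $a$ is left of $b$. When $b\to z$, the first $b$ comes before the first $z$, so $a$ is right of $b$. The outcome depends only on $w[a,z]$ and the arrow between $z$ and $b$, which $w$ and $w'$ share. $\square$

## 6. Admissible classes and a criterion for equality

We solve the word problem for a whole family of systems at once.

**Definition 6.1 (admissible class).** A nonempty set $\mathcal C$ of connected words is admissible if

- (A1) it is closed under renaming letters;
- (A2) if $w\in\mathcal C$ and $w[B]$ is connected, then $w[B]\in\mathcal C$;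
- (A3) if $w\in\mathcal C$, $x\in\operatorname{con}(w)$, $y\notin\operatorname{con}(w)$, then replacing both occurrences of $x$ by $xy$ gives a word in $\mathcal C$.

By (A2) and (A1), $x^2\in\mathcal C$ for every letter $x$. Put
$$\Sigma_{\mathcal C}=\{\varphi_1,\varphi_2\}\cup\{wt\approx tw: w\in\mathcal C,\ t\notin\operatorname{con}(w)\}.$$

*Example.* The set of all connected words is admissible. So is the set $\mathcal C_1$ of all words $pp$, where $p$ is a nonempty word without repeated letters: deleting letters from $pp$ gives $p'p'$, and replacing $x$ by $xy$ gives a word of the same form.

**Definition 6.2 (bad, anchored, floating; the relation $\sim$).** Fix an admissible $\mathcal C$. A component $C$ of $u^\circ$ is bad if $u[C]\notin\mathcal C$; in particular linear components are bad. $C$ is anchored if it is bad or some bad component is inside it, and floating otherwise. $\operatorname{anch}(u)$ is the union of the anchored components. Write $u\sim_{\mathcal C}v$, or $u\sim v$, if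

- (E1) $u,v$ have the same linear, the same double and the same multiple letters;
- (E2) $G(u)=G(v)$ and $u[C]=v[C]$ for every component $C$;
- (E3) $\operatorname{anch}(u)=\operatorname{anch}(v)=:L$ and $u[L]=v[L]$.

By transitivity, a component inside a floating component is floating.

*Example.* Take $\mathcal C_1$ and $u=xyxtzzy$. Here $\{t\}$ is bad. $\{x,y\}$ is not bad, since $xyxy\in\mathcal C_1$, but $t$ is inside it, so it is anchored. $\{z\}$ floats. So $L=\{x,y,t\}$ and $u[L]=xyxty$, and $u\sim z^2xyxty$.

**Proposition 6.3.** *$u\approx v\in\operatorname{Id}\Sigma_{\mathcal C}$ if and only if $u\sim_{\mathcal C}v$.*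

*Proof.* **Step 1: a normal form, proving "if".** We bring $u$ to a form that depends only on the data in (E1)–(E3). Since $x^2\in\mathcal C$, $x^2t\approx tx^2$ is in $\Sigma_{\mathcal C}$, so (3.1) applies: $u\approx y_1^3\cdots y_r^3u^\circ$, with the multiple letters $y_i$ in any order. If $u^\circ$ has a floating component, choose a floating $C$ minimal under "inside". Components inside $C$ would be floating, so by minimality there are none. By Fact 4.7 the inner gaps of $C$ are then empty: if $C$ is inside $D$, or left or right of $D$, then $D$ has no occurrence between the first and last letter of $u[C]$. So $u^\circ=p\,u[C]\,q$, and $u[C]\in\mathcal C$ as $C$ is not bad. Hence $u^\circ\approx u[C]\,pq$. Deleting $C$ does not change the other components, their words, or their status as anchored or floating, since $C$ is not bad. Inductively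
$$u^\circ\approx u[C_1]\cdots u[C_l]\;u[L],$$
where $C_1,\dots,C_l$ are the floating components and $L=\operatorname{anch}(u)$. The factors $u[C_i]$ commute with everything, so their order is immaterial. The multiple letters are given by (E1), the words $u[C_i]$ by (E2) and $L$, and $u[L]$ by (E3). So $u\sim v$ implies that $u$ and $v$ have the same normal form.

**Step 2: steps by $\varphi_1$ and $\varphi_2$ preserve $\sim$.** For "only if", note that $\sim$ is an equivalence, so one elementary step $u=p\theta(a)q$, $v=p\theta(b)q$ may be treated at a time. If $a\approx b$ is $\varphi_1$ or $\varphi_2$, the letters of $\theta(x)$ are multiple in both words and all other letters keep their numbers of occurrences. Deleting the multiple letters gives $u^\circ=v^\circ$. Since (E2) and (E3) are read off from $u^\circ,v^\circ$, we get $u\sim v$.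

**Step 3: set-up for the steps by $wt\approx tw$, $w\in\mathcal C$.** Occurrence numbers agree, so (E1) holds. Let $\theta'(x)$ be $\theta(x)$ with the letters that are multiple in $u$ deleted. Then
$$u^\circ=p'\,W R\,q',\qquad v^\circ=p'\,R W\,q',\qquad W=\theta'(w),\ R=\theta'(t).$$
If $W=1$, then $u^\circ=v^\circ$ and we are done. Let $W\ne1$. Each letter of $W$ occurs in $W$ at least twice, since each letter of $w$ occurs twice; being light, it occurs exactly twice in $u^\circ$, and both times in $W$. So the words $\theta'(x)$, $x\in\operatorname{con}(w)$, have no repeated letters, have pairwise disjoint contents, and contain no letters of $p'$, $q'$, $R$.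

**Step 4: the components of $W$ float.** Let $B=\{x\in\operatorname{con}(w):\theta'(x)\ne1\}$ and let $B_1,\dots,B_r$ be the components of $w[B]$. Distinct letters of the same $\theta'(x)$ overlap, because $\theta'(x)$ occurs twice as a block. Letters of $\theta'(x)$ and $\theta'(y)$ with $x\ne y$ overlap iff $x,y$ overlap in $w$. So the components of $W$ have the words $\theta'(w[B_i])$. Each $w[B_i]$ is connected, so $w[B_i]\in\mathcal C$ by (A2); repeated use of (A3) with fresh letters blows up each letter to a word of the right length, and (A1) renames; so $\theta'(w[B_i])\in\mathcal C$. Since $W$ is a closed factor of both $u^\circ$ and $v^\circ$, its letters overlap no letters outside it, so the components of $W$ are components of $u$ and of $v$. Anything inside one of them lies within the factor $W$, hence is a component of $W$, hence is not bad. So all components of $W$ float in $u$ and in $v$.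

**Step 5: everything else is common to $u$ and $v$.** Deleting $W$ from $u^\circ$ and from $v^\circ$ gives the same word $p'Rq'$. So the other components and their words agree, and with Step 4 this is (E2). A component $D$ outside $W$ is anchored iff it is bad or a bad component $E$ is inside it. No component of $W$ is bad, so this depends only on $p'Rq'$. Hence $\operatorname{anch}(u)=\operatorname{anch}(v)=:L\subseteq\operatorname{con}(p'Rq')$ and $u[L]=(p'Rq')[L]=v[L]$, which is (E3). $\square$

**Corollary 6.4.** *For a connected word $w$ and $t\notin\operatorname{con}(w)$: $wt\approx tw\in\operatorname{Id}\Sigma_{\mathcal C}$ iff $w\in\mathcal C$.*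

*Proof.* If $w\in\mathcal C$, the identity is in $\Sigma_{\mathcal C}$. If $w\notin\mathcal C$, both components $\operatorname{con}(w)$ and $\{t\}$ of $wt$ are bad, so all letters are anchored and (E3) would force $wt=tw$, which is false. $\square$

## 7. Equality is local when membership in the class is local

**Proposition 7.1 (locality).** *Let $\mathcal C$ be admissible and let $N\ge3$ be such that every connected $z\notin\mathcal C$ has a set $B\subseteq\operatorname{con}(z)$, $|B|\le N$, with $z[B]$ connected and $z[B]\notin\mathcal C$. If $u[A]\sim v[A]$ for all $A$ with $|A|\le2N+2$, then $u\sim v$.*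

*Proof.* **Step 1: (E1), (E2), and the bad components.** The sets $A$ with $|A|=1$ give (E1), and those with $|A|=2$ give $G(u)=G(v)$. All conditions in (E2), (E3) concern $u^\circ$ and $v^\circ$, so we may delete the multiple letters and assume that all letters are light. If $B$ is a set of at most three double letters inducing a connected subgraph, then $B$ is a component of $u[B]$, so $u[B]=v[B]$ by (E2) for $A=B$. For a component $C$ of double letters, Lemma 5.1 then gives $u[C]=v[C]$; for linear $C$ this is trivial. So (E2) holds, and $u$ and $v$ have the same bad components.

**Step 2: small witnesses of badness.** For each bad $D$ fix a *source* $s(D)\subseteq D$ as follows. If $D$ is linear, $s(D)=D$. Otherwise $|s(D)|\le N$ and $u[s(D)]=v[s(D)]$ is connected and not in $\mathcal C$; it exists by the hypothesis on $N$. If $A\supseteq s(D)$, then $s(D)$ lies in one component $K$ of $u[A]$, and $K$ is bad: otherwise $u[K]\in\mathcal C$ and by (A2) $u[s(D)]\in\mathcal C$. (For linear $D$, $K=D$ is linear.) So $s(D)\subseteq\operatorname{anch}(u[A])$, and likewise for $v$.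

**Step 3: bad components inside letters.** We claim:

(7.1) *If $D$ is bad, $C\ne D$ is a component and $x\in C$ is double, then $D$ is inside $x$ in $u$ iff it is in $v$.*

Let $A=\{x\}\cup s(D)$. No letter of $D$ overlaps $x$, so the components of $u[A]$ are $\{x\}$ and $s(D)$, and $\{x\}$ is not bad since $x^2\in\mathcal C$. So $x\in\operatorname{anch}(u[A])$ iff $s(D)$ is inside $x$, that is, by Fact 4.4, iff $D$ is inside $x$. The same holds for $v$, and $\operatorname{anch}(u[A])=\operatorname{anch}(v[A])$ by (E3) for $A$.

**Step 4: bad components inside components.** We claim:

(7.2) *If $D$ is bad and inside $C$ in $u$, in the gap of index $i$, then $D$ is inside $C$ in $v$ in the gap of the same index; and symmetrically with $u,v$ interchanged.*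

By Fact 4.9, in $u$ the letters of $C$ that $D$ is inside are those in $X_i$; by (7.1) the same is true in $v$. Since $X_i\ne\varnothing$, Fact 4.9 shows that $D$ is inside $C$ in $v$, in a gap $j$ with $X_j=X_i$. (The sets $X_i$ are the same for $u$ and $v$, because $u[C]=v[C]$.) By Fact 4.8, $j=i$.

Since the bad components coincide, (7.2) gives $\operatorname{anch}(u)=\operatorname{anch}(v)=:L$. It remains to show that any two distinct anchored components $C,D$ have the same relative position (case of Fact 4.7, and index of the gap) in $u$ and in $v$. Then $u[C\cup D]=v[C\cup D]$ for all such $C,D$, so all two-letter projections of $u[L]$ and $v[L]$ agree, and $u[L]=v[L]$.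

**Step 5: $D$ inside $C$ in $u$, in gap $i$.** We show the same in $v$. If $D$ is bad, use (7.2). Otherwise some bad $D'$ is inside $D$ in $u$, and by (7.2) it is inside $D$ in $v$ in the same gap of $D$. By transitivity $D'$ lies in gap $i$ of $C$ in $u$, hence in $v$ by (7.2). So in $v$ the component $D'$ is inside both $C$ and $D$, and therefore $C,D$ are not left or right of each other in $v$.

If $D$ is inside $C$ in $v$, it lies in the gap that contains $D'$, which is gap $i$, as required. Suppose instead that $C$ is inside $D$ in $v$. Take $x\in C$ covering gap $i$ of $C$, and $y\in D$ covering the gap of $D$ that contains $D'$ (Fact 4.8). In $u$ the component $D$ is inside $x$, so $y$ is inside $x$. Put $A=\{x,y\}\cup s(D')$, so $|A|\le N+2$. The letters come from three different components, so the components of $u[A]$ are $\{x\},\{y\},s(D')$. Here $s(D')$ is bad and inside both $x$ and $y$. So $\operatorname{anch}(u[A])=A$, and (E3) gives $u[A]=v[A]$. Thus $y$ is inside $x$ in $v$ too. But in $v$ the component $C$ lies in the gap of $D$ that contains $D'$, which is covered by $y$; so $x$ is inside $y$, a contradiction.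

If $C$ is inside $D$ in $u$, apply this step with the names $C,D$ exchanged.

**Step 6: $C$ left of $D$ in $u$.** (The case "right" is this case with the names exchanged.) By Step 5 with $u,v$ interchanged, neither of $C,D$ is inside the other in $v$, so $C$ is left or right of $D$ in $v$, and we must exclude "right". Let $A_C=s(C)$ if $C$ is bad. Otherwise let $A_C=\{x\}\cup s(C')$, where $C'$ is a bad component inside $C$ (in $u$, and by (7.2) in $v$ in the same gap) and $x\in C$ covers that gap. Define $A_D$ similarly and put $A=A_C\cup A_D$; then $|A|\le2N+2$. All of $A_C$ lies between the first and last occurrence of letters of $C$, in $u$ and in $v$, and similarly for $A_D$ and $D$. So in $u$ everything of $A_C$ is left of everything of $A_D$; in particular $A_C\cap A_D=\varnothing$, and no letter of $A_C$ overlaps a letter of $A_D$. All letters of $A$ are anchored in $u[A]$: the sources by Step 2; and the letter $x$ because $\{x\}$ and $s(C')$ are components of $u[A]$, the latter is bad, and it is inside $x$; similarly on the $D$ side. By (E3), $u[A]=v[A]$, and this word begins with a letter of $A_C$. If $D$ were left of $C$ in $v$, then $v[A]$ would begin with a letter of $A_D$. So $C$ is left of $D$ in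 $v$. $\square$

## 8. Classes generated by connected words

**Definition 8.1 (inflation, generated class).** An inflation of $w[B]$ is a substitution $\theta$ that maps the letters of $B$ to nonempty words without repeated letters and with pairwise disjoint contents. For a nonempty set $\mathcal W$ of connected words, $\langle\mathcal W\rangle$ is the set of all words $\theta(w[B])$ with $w\in\mathcal W$, $w[B]$ connected and $\theta$ an inflation.

*Example.* With $w=xyxy$, $\theta(x)=ab$, $\theta(y)=c$ we get $\theta(w)=abcabc$. The class $\mathcal C_1$ of Section 6 is $\langle\{xx\}\rangle$.

In $\theta(w[B])$ every letter occurs exactly twice, and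
$$\text{distinct } a\in\operatorname{con}(\theta(x)),\ b\in\operatorname{con}(\theta(y)) \text{ overlap iff } x=y \text{ or } x,y \text{ overlap in } w. \tag{8.1}$$
So $\theta(w[B])$ is connected.

**Lemma 8.2.** *$\langle\mathcal W\rangle$ is the least admissible class containing $\mathcal W$, and*
$$\operatorname{Id}\Sigma_{\langle\mathcal W\rangle}=\operatorname{Id}\big(\{\varphi_1,\varphi_2\}\cup\{wt\approx tw:w\in\mathcal W\}\big). \tag{8.2}$$

*Proof.* **Step 1: admissibility.** (A1) is clear. For (A3), if $x\in\operatorname{con}(\theta(x_0))$, replacing $x$ by $xy$ in $\theta(x_0)$ gives another inflation. For (A2), let $z=\theta(w[B])$ and let $z[E]$ be connected. Then $z[E]=\theta'(w[B'])$ with $B'=\{x\in B:\operatorname{con}(\theta(x))\cap E\neq\varnothing\}$ and $\theta'(x)=\theta(x)[E]$. By (8.1) a path in $G(z[E])$ projects to a path in $G(w[B'])$ (with possible repetitions), so $w[B']$ is connected and $z[E]\in\langle\mathcal W\rangle$.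

**Step 2: minimality.** An admissible class containing $\mathcal W$ contains each $w[B]$ by (A2), and each inflation of it by (A3) and (A1).

**Step 3: the identities.** The right side of (8.2) is contained in the left, because $\mathcal W\subseteq\langle\mathcal W\rangle$. Conversely, if $z=\theta(w[B])$ and $t\notin\operatorname{con}(z)$, substitute in $wt\approx tw$: letters of $w$ outside $B$ go to $1$, each $x\in B$ goes to $\theta(x)$, and $t$ to $t$. This gives $zt\approx tz$. $\square$

## 9. Turns: the words $w_m$ do not contain each other

From the definition of $w_m$ ($m\ge4$) one reads off:

- $x_i\to x_{i+1}$, and $x_i$ is left of $x_j$ for $j\ge i+2$;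
- $x_1\to s$, $s$ is inside $x_2$, and $s$ is left of $x_3,\dots,x_m,s'$;
- $s'\to x_m$, $s'$ is inside $x_{m-1}$, and $x_1,\dots,x_{m-2}$ are left of $s'$.

So $G(w_m)$ is the path $s,x_1,x_2,\dots,x_m,s'$ on $m+2$ vertices, $w_m$ is connected, and $w_m[B]$ is connected iff $B$ is a nonempty subpath.

**Definition 9.1 (straight letters and turns).** Let $b$ overlap $a$ and $c$ in $z$, where $a,c$ do not overlap. If $a\to b\to c$ or $c\to b\to a$, then $b$ is straight relative to $a,c$. Otherwise $b\to a,\ b\to c$ or $a\to b,\ c\to b$, and $b$ is a turn.

If $a\to b\to c$, then $z[a,b,c]$ is $abacbc$ or $abcabc$; in the second word $a,c$ overlap, so $z[a,b,c]=abacbc$. If $b\to a$, $b\to c$, then $z[a,b,c]$ has the form $b\{a,c\}b\{a,c\}$, and since $a,c$ do not overlap it is $bacbca$ or $bcabac$. If $a\to b$, $c\to b$, it is $acbcab$ or $cabacb$. So at a turn exactly one of $a,c$ is inside the other; call it the *inner* letter of the turn. The type (straight or turn), the arrows, and the inner letter in case of a turn determine $z[a,b,c]$.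

*Example.* In $w_m$, relative to the two neighbors on the path, $x_1$ is a turn with inner letter $s$, $x_m$ is a turn with inner letter $s'$, and $x_2,\dots,x_{m-1}$ are straight.

**Definition 9.2 (reduced words, distinguishing).** A connected word is reduced if there are no letters $a\ne b$ such that $ab$ occurs in it twice as a factor. A letter $e\ne a,b$ distinguishes $a,b$ if it overlaps exactly one of them.

*Example.* $abcabc$ is not reduced, because of $ab$. In $abacbc$ the letter $c$ distinguishes $a,b$.

If $ab$ occurs twice in a connected word, then $a,b$ overlap and no letter distinguishes them. In a path with at least three vertices, adjacent vertices are distinguished by a further neighbor of one of them. Hence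
$$\text{a connected word whose graph is a path with at least } 3 \text{ vertices is reduced.} \tag{9.1}$$
A word $\theta(w[B])$ with $\theta$ an inflation and some $|\theta(x)|\ge2$ is not reduced.

**Lemma 9.3.** *For $\varnothing\neq S\subseteq\{4,5,\dots\}$ let $\mathcal D_S=\langle\{w_m:m\in S\}\rangle$. Then $w_n\in\mathcal D_S$ iff $n\in S$.*

*Proof.* Let $w_n=\theta(w_m[B])$ with $m\in S$. By (9.1) $w_n$ is reduced, so $\theta$ is a renaming. Since $w_n$ has two turns, so has $w_m[B]$. The only letters that can be turns in $w_m[B]$ are $x_1$, if $s\in B$, and $x_m$, if $s'\in B$. So the subpath $B$ contains both ends, $B=\operatorname{con}(w_m)$, and comparing numbers of letters $n=m\in S$. The converse is clear. $\square$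

This lemma will give irredundancy. Finiteness requires recognizing membership in
$$\mathcal D=\mathcal D_{\{4,5,\dots\}}$$
from few letters, which is the business of the next two sections.

## 10. Small members of $\mathcal D$, and distinguishing overlapping letters

Let $y=\theta(w_m[B])\in\mathcal D$. Number the subpath $B$ consecutively, and for $a\in\operatorname{con}(y)$ let $f(a)$ be the number of the $x\in B$ with $a\in\operatorname{con}(\theta(x))$. By (8.1), distinct $a,b$ overlap in $y$ iff $|f(a)-f(b)|\le1$. In particular letters with equal $f$ overlap and are not distinguished.

**Fact 10.1.** *$G(y)$ has no induced claw $K_{1,3}$ and no induced cycle of length at least $4$.*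

*Proof.* If $k$ is the value of the center of a claw, the three leaves have values in $\{k-1,k,k+1\}$ pairwise differing by at least $2$, which is impossible. On an induced cycle, take a vertex with minimal value $k$; its two neighbors have values in $\{k,k+1\}$, so they would be adjacent. $\square$

**Fact 10.2.** *Among any three pairwise overlapping letters of $y$, two are not distinguished in $y$.*

*Proof.* Three integers pairwise differing by at most $1$ are not all distinct. So two of the letters have equal $f$. $\square$

**Fact 10.3.** *Let $G(y)$ be a path $y_1y_2y_3y_4$. If $y_2$ is a turn, its inner letter is $y_1$; if $y_3$ is a turn, its inner letter is $y_4$.*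

*Proof.* Two letters with equal $f$ would be adjacent and not distinguished, which is impossible in a path with four vertices. So $f$ is injective, all $\theta(x)$ are single letters, and $y$ is a renaming of $w_m[B]$, where $B$ is a subpath with four vertices; the renaming matches the path orders up to reversal. Since $m\ge4$, $B$ is $\{s,x_1,x_2,x_3\}$, $\{x_i,\dots,x_{i+3}\}$ or $\{x_{m-2},x_{m-1},x_m,s'\}$. In the first, the only turn is $x_1$, next to the end $s$, and its inner letter is that end. In the second there is no turn. In the third, the only turn is $x_m$, next to the end $s'$, and its inner letter is that end. $\square$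

**Fact 10.4.** *The words $afebaefb$, $afefbaeb$, $aebafefb$ are not in $\mathcal D$.*

*Proof.* Write $\bar a,\bar b,\bar e,\bar f$ for the values of the four letters. In $afebaefb$ the letters $e,f$ do not overlap (the projection is $feef$), and all other pairs do. So $|\bar e-\bar f|\ge2$, while both are within $1$ of $\bar a$ and of $\bar b$. Hence $\bar e,\bar f$ differ by exactly $2$ and $\bar a=\bar b$ is the middle value.

In $afefbaeb$ and $aebafefb$ the overlapping pairs are $ab,ae,be,ef$. Let $\bar f=k$. Then $\bar e\in\{k-1,k,k+1\}$. The value $k$ is impossible, as $\bar a$ has distance at least $2$ from $k$ and at most $1$ from $\bar e$. So $\bar e=k\pm1$, and then $\bar a=\bar b=k\pm2$ with the same sign.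

In all three cases some $\theta(x)$ has content exactly $\{a,b\}$, so $ab$ or $ba$ occurs twice as a factor. But in each of the three words $ba$ occurs once and $ab$ does not occur. $\square$

**Lemma 10.5.** *Let $z$ be a reduced connected word all of whose connected subwords $z[B]$ with $|B|\le4$ are in $\mathcal D$. Then any two overlapping letters of $z$ are distinguished by some letter.*

*Proof.* Suppose not. Among the undistinguished overlapping pairs choose $a\to b$,
$$z=V_0\,a\,V_1\,b\,V_2\,a\,V_3\,b\,V_4,$$
with $|V_1|+|V_3|$ minimal.

**Step 1: a letter $e$ with $z[a,b,e]=aebaeb$.** Since $z$ is reduced, $V_1$ or $V_3$ is nonempty. By Fact 4.5 some letter $e$ occurs exactly once in the nonempty one; $e\ne a,b$. Suppose $e$ occurs once in $V_1$. If its other occurrence is in $V_0$, $V_2$ or $V_4$, then $z[a,b,e]$ is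
$$eaebab,\qquad aebeab,\qquad aebabe$$
respectively, and $e$ overlaps only $a$, only $b$, only $a$. Suppose $e$ occurs once in $V_3$. If its other occurrence is in $V_0$, $V_2$ or $V_4$, then $z[a,b,e]$ is
$$eabaeb,\qquad abeaeb,\qquad abaebe$$
and $e$ overlaps only $b$, only $a$, only $b$. In all six cases $e$ distinguishes $a,b$, a contradiction. So $e$ occurs once in $V_1$ and once in $V_3$.

**Step 2: using minimality.** We have $a\to e$, and the factors from each $a$ to the following $e$ are proper prefixes of $V_1$ and $V_3$. By minimality the pair $a,e$ is distinguished by some letter $f$; $f\neq b$, as $b$ overlaps both $a$ and $e$. Let the occurrences of $f$ be in $V_i$ and $V_j$, $i\le j$. Being between the $a$'s means being in $V_1$ or $V_2$; being between the $b$'s means being in $V_2$ or $V_3$. As $a,b$ are not distinguished, $f$ overlaps both or neither.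

**Step 3: $f$ overlaps $a$ and $b$, but not $e$.** Exactly one of $i,j$ is in $\{1,2\}$ and exactly one is in $\{2,3\}$, so $(i,j)\in\{(0,2),(2,4),(1,3)\}$. In the first two cases exactly one $f$ lies between the two $e$'s (all of $V_2$ does, and $V_0,V_4$ do not), so $f$ overlaps $e$, a contradiction. In the third, as $f,e$ do not overlap, $z[a,b,e,f]$ is $afebaefb$ or $aefbafeb$, that is, the first word of Fact 10.4 up to interchanging $e,f$. This subword is connected, hence in $\mathcal D$, a contradiction.

**Step 4: $f$ overlaps $e$, but neither $a$ nor $b$.** The number of $i,j$ in $\{1,2\}$ is $0$ or $2$, and likewise for $\{2,3\}$. So $(i,j)\in\{(0,0),(0,4),(4,4),(1,1),(2,2),(3,3)\}$. Exactly one $f$ lies between the $e$'s; this excludes $(0,0),(0,4),(4,4)$ (none does) and $(2,2)$ (both do). For $(1,1)$ the $e$ in $V_1$ lies between the $f$'s and $z[a,b,e,f]=afefbaeb$; for $(3,3)$ similarly $z[a,b,e,f]=aebafefb$. Both are connected, hence in $\mathcal D$, contradicting Fact 10.4. $\square$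

## 11. Five letters decide membership in $\mathcal D$

**Proposition 11.1.** *If $z$ is a connected word and all connected $z[B]$ with $|B|\le5$ are in $\mathcal D$, then $z\in\mathcal D$.*

*Proof.* Induction on $k=|\operatorname{con}(z)|$. For $k\le5$ take $B=\operatorname{con}(z)$. Let $k\ge6$.

**Step 1: reduction to reduced words.** If $ab$ occurs twice as a factor of $z$, delete $b$. The result is connected, since $a$ and $b$ have the same other neighbors and paths through $b$ can be rerouted through $a$. It satisfies the hypothesis, so it lies in $\mathcal D$ by induction, and $z\in\mathcal D$ by (A3). So let $z$ be reduced; then Lemma 10.5 applies.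

**Step 2: no triangles.** Let $a,b,c$ pairwise overlap. By Lemma 10.5 some $e$ distinguishes $a,b$; $e\ne c$, since $c$ overlaps both. So $e$ overlaps one or two of $a,b,c$, and thus separates one of them from the other two, say from $q,r$. By Lemma 10.5 some $f$ distinguishes $q,r$. It is not in $\{a,b,c\}$, since the third of these letters overlaps both $q,r$, and $f\neq e$, since $e$ does not distinguish $q,r$. Now $z[a,b,c,e,f]$ is connected, hence in $\mathcal D$. But any two of $a,b,c$ are distinguished in it: $q,r$ by $f$, the other two pairs by $e$. This contradicts Fact 10.2.

**Step 3: the graph is a path or a cycle.** As there are no triangles, a letter with three neighbors would give an induced claw on four letters, contradicting Fact 10.1. So all degrees are at most $2$, and $G(z)$ is a path or a cycle on $k\ge6$ vertices.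

**Step 4: no cycle.** Let $G(z)$ be a cycle $y_1,\dots,y_k$ with indices mod $k$. Any four consecutive vertices induce a path. If $y_i$ is a turn, Fact 10.3 for $y_{i-1}y_iy_{i+1}y_{i+2}$ says that its inner letter is $y_{i-1}$, and Fact 10.3 for $y_{i-2}y_{i-1}y_iy_{i+1}$ says that it is $y_{i+1}$, a contradiction. So all letters are straight and the arrows form a directed cycle. But $a\to b$ implies that the first $a$ precedes the first $b$, so there is no directed cycle.

**Step 5: a path has at most two turns, each next to an end.** Let $G(z)$ be the path $y_1,\dots,y_k$. The argument of Step 4 shows that $y_i$ is straight for $3\le i\le k-2$. By Fact 10.3, if $y_2$ is a turn its inner letter is $y_1$, and if $y_{k-1}$ is a turn its inner letter is $y_k$. Because $y_3,\dots,y_{k-2}$ are straight, all arrows between consecutive letters of $y_2,\dots,y_{k-1}$ point the same way. Reversing the numbering if necessary, $y_2\to y_3\to\cdots\to y_{k-1}$. If $y_2$ is straight, then $y_1\to y_2$; if it is a turn, $y_2\to y_1$. If $y_{k-1}$ is straight, then $y_{k-1}\to y_k$; if it is a turn, $y_k\to y_{k-1}$. So all words $z[B]$ with $B$ connected and $|B|\le3$ are determined by whether $y_2$ and $y_{k-1}$ are turns.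

**Step 6: all four possibilities occur in $\mathcal D$.** With letters identified in path order, they are realized by
$$w_k[x_1,\dots,x_k],\qquad w_k[s,x_1,\dots,x_{k-1}],\qquad w_k[x_2,\dots,x_k,s'],\qquad w_{k-2},$$
with, in this order, no turn, only $y_2$, only $y_{k-1}$, and both; note $k-2\ge4$. Each has $k$ letters, the arrows of Step 5, and the prescribed inner letters. By Lemma 5.1 $z$ is a renaming of one of them, so $z\in\mathcal D$. $\square$

## 12. The rank-12 relatively free monoid: proof of Theorem A

By (8.2) with $\mathcal W=\{w_4,w_5,\dots\}$ we have $\operatorname{Id}\Sigma=\operatorname{Id}\Sigma_{\mathcal D}$, and by Proposition 6.3 $u\approx v\in\operatorname{Id}\Sigma$ iff $u\sim_{\mathcal D}v$.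

**Step 1: $M$ is finite and $\Sigma$ is a basis of it.** We check the conditions of Lemma 2.1 for $r=12$. By (3.1) each word over $12$ letters equals modulo $\Sigma$ a word $y_1^3\cdots y_r^3u^\circ$ with distinct $y_i$ and $|u^\circ|\le24$; this is (a). For (b), suppose $u[A]\approx v[A]\in\operatorname{Id}\Sigma$, i.e. $u[A]\sim_{\mathcal D}v[A]$, for all $|A|\le12$. Proposition 11.1 says that $\mathcal D$ satisfies the hypothesis of Proposition 7.1 with $N=5$, and $2N+2=12$. So $u\sim_{\mathcal D}v$, i.e. $u\approx v\in\operatorname{Id}\Sigma$.

**Step 2: no $\sigma_m$ can be omitted.** By (8.2), $\operatorname{Id}(\Sigma\setminus\{\sigma_m\})=\operatorname{Id}\Sigma_{\mathcal D_S}$ with $S=\{4,5,\dots\}\setminus\{m\}$. By Lemma 9.3 $w_m\notin\mathcal D_S$, so by Corollary 6.4 $\sigma_m\notin\operatorname{Id}(\Sigma\setminus\{\sigma_m\})$.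

**Step 3: $\varphi_2$ cannot be omitted.** In all other identities of $\Sigma$ each letter occurs equally often on both sides. Consequences inherit this, and $x^3\approx x^4$ does not have it.

**Step 4: $\varphi_1$ cannot be omitted.** We show that no nontrivial elementary step by $\varphi_2$ or any $\sigma_m$ applies to $xyxzx$. This word has no nonempty factor $\theta(x)^3$ or $\theta(x)^4$. In a nonempty factor $\theta(w_m)$ every letter occurs at least twice, so the factor would be $x^j$ with $j\ge2$, which is not a factor of $xyxzx$; and if $\theta(w_m)=1$, the step changes nothing. Since $xyxzx\ne x^3yz$, $\varphi_1\notin\operatorname{Id}(\Sigma\setminus\{\varphi_1\})$.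

A proper subset of $\Sigma$ omits some $\sigma\in\Sigma$, and then by Steps 2–4 it does not imply $\sigma$. So $\Sigma$ is irredundant.

**Step 5: structure of $M$.** $M$ satisfies $x^3\approx x^4$, so it is aperiodic. It satisfies $x^3y\approx yx^3$ (Section 3, Step 1), and an idempotent $e$ equals $e^3$, so idempotents are central. $\blacksquare$

## 13. Which sets $S$ give finitely generated varieties: proof of Theorem B

**Step 1: distinctness, irredundancy, finite bases.** By (8.2), Corollary 6.4 and Lemma 9.3,
$$\sigma_n\in\operatorname{Id}\Sigma_S\iff n\in S. \tag{13.1}$$
So the $V_S$ are pairwise distinct. For $\sigma\in\Sigma_S$ we have $\Sigma_S\setminus\{\sigma\}\subseteq\Sigma\setminus\{\sigma\}$, which does not imply $\sigma$ by Theorem A; so $\Sigma_S$ is irredundant. If $S$ is finite, $V_S$ is finitely based. If $S$ is infinite and $V_S$ had a finite basis, then, derivations being finite, some finite part of $\Sigma_S$ would have the same consequences as $\Sigma_S$, contradicting irredundancy.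

**Step 2: proper pieces of every $w_n$, for infinite $S$.** We claim:

(13.2) *If $S$ is infinite and $n\ge4$, every connected proper subword $w_n[B]$ is in $\mathcal D_S$.*

Here $B$ is a proper subpath, so it misses $s$ or $s'$. Take $n'\in S$ with $n'\ge n$. Then
$$w_{n'}[s,x_1,\dots,x_n]=x_1\,x_2sx_1s\,x_3x_2\cdots x_nx_{n-1}\,x_n=w_n[s,x_1,\dots,x_n],$$
and, with $j=n'-n$,
$$w_{n'}[x_{j+1},\dots,x_{n'},s']=x_{j+1}\,x_{j+2}x_{j+1}\cdots x_{n'-1}x_{n'-2}\,s'x_{n'}s'x_{n'-1}\,x_{n'}$$
is the renaming of $w_n[x_1,\dots,x_n,s']$ under $x_i\mapsto x_{i+j}$. So $w_n[B]$ is, up to renaming, a connected subword of $w_{n'}$, and (A1), (A2) give the claim.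

**Step 3: if $S$ is finite or cofinite, $V_S$ is generated by a finite monoid.** It suffices to find $N\ge 5$ as in Proposition 7.1 for $\mathcal D_S$. Then, exactly as in Step 1 of Section 12, Lemma 2.1 applies with $r=2N+2$: the relatively free monoid of rank $2N+2$ in $V_S$ is finite and its identities are exactly $\operatorname{Id}\Sigma_S$, so it generates $V_S$.

Let $z$ be connected with all connected $z[B']$, $|B'|\le N$, in $\mathcal D_S\subseteq\mathcal D$. We must show $z\in\mathcal D_S$ for the $N$ chosen below. As $N\ge5$, Proposition 11.1 gives $z=\theta(w_n[B])$ for some $n\ge4$, some subpath $B$ and some inflation $\theta$. Choosing one letter from each $\theta(x)$, we see that $z$ has a connected subword that is a renaming of $w_n[B]$.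

*$S$ finite.* Let $N=\max S+3\ge7$. If $|B|\ge N$, take a subpath $B'\subseteq B$ with $|B'|=N$. A renaming of $w_n[B']$ is a connected subword of $z$ with $N$ letters, so $w_n[B']\in\mathcal D_S$. It is reduced by (9.1), so it is a renaming of a subword of some $w_{n'}$ with $n'\in S$. But $w_{n'}$ has only $n'+2<N$ letters, a contradiction. So $|B|<N$, hence $w_n[B]\in\mathcal D_S$ by hypothesis, and $z\in\mathcal D_S$ by (A1) and (A3).

*$S$ cofinite.* Let $N$ be the maximum of $5$ and all $n+2$ with $n\ge4$, $n\notin S$. If $n\in S$, or if $B\ne\operatorname{con}(w_n)$, then $w_n[B]\in\mathcal D_S$ (by definition in the first case, by (13.2) in the second), so $z\in\mathcal D_S$. Otherwise $n\notin S$ and $B=\operatorname{con}(w_n)$ has $n+2\le N$ letters, so $w_n\in\mathcal D_S$ by hypothesis. This contradicts Lemma 9.3.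

**Step 4: if $S$ is infinite and co-infinite, $V_S$ is not generated by a finite monoid.** Suppose $P$ is a finite monoid whose identities are exactly $\operatorname{Id}\Sigma_S$, $|P|=q$. Take $n\notin S$, $n\ge4$, $n+2>q$. We show that $P$ satisfies $\sigma_n$, contradicting (13.1).

Let $\phi$ be any assignment of elements of $P$ to letters. Since $w_n$ has $n+2>q$ letters, two distinct letters $a,b$ of $w_n$ have the same value under $\phi$. Let $\psi$ replace $b$ by $a$. In $\psi(w_n)t$ and $t\psi(w_n)$ the letter $a$ occurs four times, so it is multiple. Deleting it leaves $w_n[B]\,t$ and $t\,w_n[B]$ with $B=\operatorname{con}(w_n)\setminus\{a,b\}$. The components of $w_n[B]$ have words that are connected proper subwords of $w_n$, hence in $\mathcal D_S$ by (13.2). So $\{t\}$ is the only bad component, and $t$ is inside none of the others; they float, and only $t$ is anchored. So (E1), (E2) hold for the two words, and (E3) holds with $L=\{t\}$. Thus $\psi(w_n)t\sim_{\mathcal D_S}t\psi(w_n)$. By Proposition 6.3 and (8.2) this identity is in $\operatorname{Id}\Sigma_S$ and holds in $P$, and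
$$\phi(w_nt)=\phi(\psi(w_n)t)=\phi(t\psi(w_n))=\phi(tw_n).$$
As $\phi$ was arbitrary, $P$ satisfies $\sigma_n$, the desired contradiction.

**Step 5: cofinite $S$.** If $S$ is cofinite, the finite monoid of Step 3 has the identity basis $\Sigma_S$, which is infinite, and irredundant by Step 1. $\blacksquare$
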